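\title{Polygons in general position without a minimal weight Steiner triangulation}

\begin{abstract}
A Steiner triangulation of a polygon may use additional vertices, and its weight is the total length of its edges. We show that the infimum of the weight need not be attained, even when no three vertices of the polygon are collinear. For the quadrilateral with vertices $(0,-1)$, $(1,0)$, $(8,0)$, $(0,40)$ the infimum is the perimeter plus $9$, and every Steiner triangulation has larger weight. For every $n\ge4$ the infimum is not attained on a nonempty open set of $n$-gons in general position. For triangles it is always attained.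
\end{abstract}

\section{Introduction}

Let $p_1,\dots,p_n$ be points of the plane such that the segments $[p_1,p_2],\dots,[p_{n-1},p_n],[p_n,p_1]$ form a simple closed curve. By the Jordan curve theorem the complement of this curve has exactly two components, one of them bounded. The union $P$ of the curve and the bounded component is the \emph{simple polygon} with \emph{vertices} $p_1,\dots,p_n$; the $n$ segments are its \emph{sides}, and their total length is the perimeter $\operatorname{per}(P)$. The polygon is in \emph{general position} if no three of its vertices are collinear.

A \emph{Steiner triangulation} $T$ of $P$ is a finite collection of closed nondegenerate triangles whose union is $P$, any two of which intersect in the empty set, a common vertex or a common full edge, and whose vertex set contains all vertices of $P$. The remaining vertices of $T$ are its \emph{Steiner points}; they may lie in the interior of $P$ or on its boundary, and their number is not restricted. The \emph{weight} $\operatorname{wt}(T)$ is the total Euclidean length of the edges of $T$, each edge counted once. A \emph{minimal weight Steiner triangulation} (MWST) of $P$ is a Steiner triangulation whose weight equals the infimum of the weights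 of all Steiner triangulations of $P$.

Without Steiner points there are finitely many triangulations, and a lightest one exists. With Steiner points the competitors form an infinite family, and existence becomes a question. It is known that an MWST need not exist if three collinear vertices are allowed. The following question is posed in \cite{opttri}: \emph{does every simple polygon in general position have an MWST?}

A compactness heuristic suggests that it does, at least when the number of Steiner points is bounded. There are then finitely many combinatorial types of triangulation, the vertices range over the compact set $P$, and for a fixed type the weight is a continuous function of the vertices. So a minimizing sequence has a subsequence of one type whose vertices converge, and the danger is that a triangle becomes flat in the limit. The harmful case is a triangle that tends to three distinct collinear points: the long edge then passes through the middle vertex, which no triangulation permits. General position prevents three vertices of $P$ from forming such a triple, and one may hope that this is enough. It is not, because one point of the triple can be a Steiner point.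

\begin{theorem}\label{thm:quad}
Let $P$ be the quadrilateral with consecutive vertices $a=(0,-1)$, $b=(1,0)$, $c=(8,0)$, $d=(0,40)$. No three vertices of $P$ are collinear. Every Steiner triangulation of $P$ has weight greater than $\operatorname{per}(P)+9$, and the infimum of the weights is exactly $\operatorname{per}(P)+9$. Hence $P$ has no MWST.
\end{theorem}

The failure does not depend on special coordinates, nor on the number of Steiner points growing without bound.

\begin{theorem}\label{thm:open}
For every $n\ge4$ there is a nonempty open set $U\subset\mathbb{R}^{2n}$ such that every $(p_1,\dots,p_n)\in U$ is the sequence of consecutive vertices of a simple polygon in general position without an MWST. For these polygons and every $k\ge1$ there is also no minimizer of the weight among the Steiner triangulations with at most $k$ Steiner points. For $n=3$ an MWST always exists, so $n=4$ is the smallest possible number of vertices.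
\end{theorem}

Both theorems rest on one structural fact, Lemma~\ref{lem:corner}: in a polygon with a tall corner at $c$, every sufficiently light triangulation contains a triangle $qcd$ with $q$ on the side that follows $cd$. From there the two proofs differ. For Theorem~\ref{thm:quad} a count of crossings with vertical lines gives the exact infimum. For Theorem~\ref{thm:open} we slide $q$ along its side and show that the weight goes down. General position is a property of the examples and is not used in any of the arguments.

\medskip\noindent\textbf{Notation.} A point $v$ has coordinates $(v_x,v_y)$ and norm $|v|$. The segment from $v$ to $w$ is $[v,w]$, or $vw$ when it is a side of the polygon, and $|vw|$ is its length; $|e|$ is the length of an edge $e$. An \emph{inner point} of a segment is a point of it other than its endpoints. The triangle with vertices $u,v,w$ is $uvw$, and $o=(0,0)$.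

\section{Boundary edges and interior edges}\label{sec:edges}

Throughout this section $P$ is a simple polygon and $T$ is a Steiner triangulation of $P$. The definition of $T$ speaks of intersections of pairs of triangles; the proofs need local statements about edges, which we derive first. We use that two triangles of $T$ have disjoint interiors, and that near an inner point of a side the polygon $P$ is a half disc.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] A triangle of $T$ that contains a vertex $v$ of $T$ has $v$ as a vertex. A triangle of $T$ that contains an inner point of an edge $e$ of $T$ has $e$ as an edge.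
\item[(b)] No vertex of $T$ is an inner point of an edge of $T$, and distinct edges have no common inner point.
\item[(c)] If an inner point of an edge $e$ lies on $\partial P$, then $e$ is contained in a side of $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v$ be a vertex of $S\in T$ and let $S'\ne S$ contain $v$. If $S\cap S'$ is a common vertex, that vertex is $v$. If it is a common edge, then $v$ is a vertex of $S$ lying on an edge of $S$, hence an endpoint of the common edge and a vertex of $S'$. Next let $z$ be an inner point of an edge $e$ of $S$ and let $S'\neq S$ contain $z$. Since $z$ is not a vertex of $S$, the set $S\cap S'$ is a common edge through $z$, and $e$ is the only edge of $S$ through $z$.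

(b) If a vertex $v$ were an inner point of an edge of $S$, then by (a) it would also be a vertex of $S$, which is impossible. If $z$ is an inner point of $e$ and of $e'$, and $e'$ is an edge of $S'$, then $e$ is an edge of $S'$ by (a). Two edges of one triangle with a common inner point coincide.

(c) Let $z\in\partial P$ be an inner point of $e$. The vertices of $P$ are vertices of $T$, so by (b) $z$ is an inner point of a side $\sigma$. Near $z$ the polygon is a half disc with diameter along $\sigma$, and $e\subset P$ extends from $z$ in two opposite directions; so $e$ lies on the line through $\sigma$. If $e$ were not contained in $\sigma$, an endpoint of $\sigma$ would be an inner point of $e$, contrary to (b).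
\end{proof}

An edge contained in a side of $P$ is a \emph{boundary edge}; every other edge is an \emph{interior edge}. By Lemma~\ref{lem:local}(c) the inner points of an interior edge lie in $\operatorname{int}P$. An edge whose endpoints do not lie on a common side is interior. The \emph{interior weight} $W(T)$ is the total length of the interior edges.

\begin{lemma}\label{lem:weight}
\begin{enumerate}
\item[(a)] Every point of $\partial P$ that is not a vertex of $T$ is an inner point of exactly one edge, and this is a boundary edge. Consequently $\operatorname{wt}(T)=\operatorname{per}(P)+W(T)$.
\item[(b)] An interior edge belongs to exactly two triangles of $T$.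
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Such a point $z$ lies in some triangle, and not in its interior, which is contained in $\operatorname{int}P$. So $z$ is an inner point of an edge, unique by Lemma~\ref{lem:local}(b) and a boundary edge by Lemma~\ref{lem:local}(c). Thus the boundary edges cover $\partial P$ up to finitely many points and overlap at most in endpoints, and their total length is $\operatorname{per}(P)$.

(b) Let $z$ be an inner point of the interior edge $e$. A small disc about $z$ lies in $P$ and misses every triangle that does not contain $z$. By Lemma~\ref{lem:local}(a) the triangles that contain $z$ have $e$ as an edge, so each of them meets a small enough disc in one of the two halves cut off by $e$. Both halves are covered, and no half is covered twice because interiors of triangles are disjoint.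
\end{proof}

So boundary edges contribute the same amount to every triangulation, and a Steiner point on the boundary costs nothing by itself. Minimizing the weight means minimizing $W$. For a triangle this settles the question: the triangle itself is a triangulation with $W=0$, hence an MWST. This is the case $n=3$ of Theorem~\ref{thm:open}.

\section{The quadrilateral with one Steiner point}\label{sec:one}

Let $P=abcd$ be the quadrilateral of Theorem~\ref{thm:quad}. Explicitly,
\begin{equation}\label{eq:P}
P=\{(x,y): 0\le x\le 8,\ g(x)\le y\le 40-5x\},\qquad g(x)=\min\{x-1,0\}.
\end{equation}
It is in general position. Each triple of vertices contains $a,d$ or $b,c$; the line $ad$ is $x=0$ and misses $b$ and $c$, and the line $bc$ is $y=0$ and misses $a$ and $d$. The angle at $b$ is reflex, and the line through $c$ and $b$, continued into $P$, meets the side $ad$ at its inner point $o$. The diagonal $[b,d]$ gives a triangulation with $W=\sqrt{1601}>40$.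

One Steiner point does much better. For $0<\eta<40$ let $q=(0,\eta)$ and let $T_\eta$ consist of the triangles $qab$, $qbc$, $qcd$ (Figure~\ref{fig:quad}). They are stacked on top of one another inside \eqref{eq:P}:
\begin{align*}
qab&=\{0\le x\le1,\ x-1\le y\le\eta(1-x)\},\\
qbc&=\{0\le x\le 8,\ \max\{0,\eta(1-x)\}\le y\le\eta(1-x/8)\},\\
qcd&=\{0\le x\le 8,\ \eta(1-x/8)\le y\le40(1-x/8)\}.
\end{align*}
Their union is $P$, and their pairwise intersections are $[q,b]$, $[q,c]$ and $\{q\}$. So $T_\eta$ is a Steiner triangulation, with
\begin{equation}\label{eq:Weta}
W(T_\eta)=|qb|+|qc|=\sqrt{1+\eta^2}+\sqrt{64+\eta^2}\ \longrightarrow\ 9\qquad(\eta\to0^+).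
\end{equation}
At $\eta=0$ the triangle $qbc$ collapses onto the collinear points $o,b,c$. The two remaining triangles $oab$ and $ocd$ still cover $P$, but they do not form a triangulation, since the vertex $b$ is an inner point of the edge $[o,c]$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\coordinate (a) at (0,-1); \coordinate (b) at (1,0); \coordinate (c) at (8,0);
\coordinate (d) at (0,4.5); \coordinate (q) at (0,0.8);
\fill[gray!25] (q)--(b)--(c)--cycle;
\draw[thick] (a)--(b)--(c)--(d)--cycle;
\draw (q)--(b) (q)--(c);
\draw[dashed] (0,0)--(b);
\foreach \p in {a,b,c,d,q} \fill (\p) circle (1.6pt);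
\node[left] at (a) {$a$}; \node[below right] at (b) {$b$}; \node[right] at (c) {$c$};
\node[left] at (d) {$d$}; \node[left] at (q) {$q$}; \node[left] at (0,0) {$o$};
\end{tikzpicture}
\caption{The quadrilateral $abcd$ (with $d=(0,40)$ drawn much lower than it is) triangulated from a Steiner point $q$ on the side $ad$. As $q$ moves down to the point $o$ where the line $bc$ meets $ad$, the total length of $[q,b]$ and $[q,c]$ decreases to $9$, and the shaded triangle $qbc$ becomes flat.}
\label{fig:quad}
\end{figure}

Within the smallest family that contains the $T_\eta$, the value $9$ is seen by hand to be out of reach.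

\begin{example}\label{ex:one}
Let $T$ be a Steiner triangulation of $P$ with at most one Steiner point $q=(0,\eta)$, lying on $ad$. Then $W(T)>9$. Indeed, no vertex of $T$ is an inner point of $bc$, so by Lemma~\ref{lem:weight}(a) the whole side $bc$ is an edge of a triangle $bct$ of $T$. Near the midpoint of $bc$ the polygon lies above the line $y=0$, so $t_y>0$: either $t=d$, or $t=q$ with $\eta>0$. If $t=d$, the interior edge $[b,d]$ has length more than $40$. If $t=q$, the edges $[q,b]$ and $[q,c]$ are interior, and $W(T)\ge\sqrt{1+\eta^2}+\sqrt{64+\eta^2}>1+8$.
\end{example}

The example contains the three ingredients of the proof: an edge from $bc$ that climbs high along $cd$ is too long; avoiding such an edge forces an edge $[q,c]$ that crosses the whole width of $P$ \emph{strictly above} the line $bc$; and the part of $P$ below that line must be cut off by further edges. What does not survive in general is the starting point. When Steiner points are allowed everywhere, the side $bc$ may be subdivided and there is no distinguished triangle to examine. We replace that triangle by the triangles met along a well-chosen vertical segment.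

\section{Vertical segments and the corner lemma}\label{sec:corner}

Again $P$ is any simple polygon and $T$ a Steiner triangulation of $P$. A number $u$ is \emph{generic} if it is not the abscissa of a vertex of $T$; all but finitely many $u$ are generic.

\begin{lemma}\label{lem:vertical}
Let $u$ be generic and let $I=\{u\}\times[y_0,y_1]$, $y_0<y_1$, have its endpoints on $\partial P$ and its inner points in $\operatorname{int}P$. Let $N$ be the number of interior edges that meet $I$. Then there are triangles $S_0,\dots,S_N$ of $T$ such that
\begin{enumerate}
\item[(a)] the lower endpoint of $I$ is an inner point of a boundary edge of $S_0$, and the upper endpoint is an inner point of a boundary edge of $S_N$;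
\item[(b)] for $1\le i\le N$ the triangles $S_{i-1}$ and $S_i$ share an interior edge, and this edge meets $I$ in an inner point of $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
The line $x=u$ contains no vertex, so it meets a triangle either not at all or in a nondegenerate segment, a \emph{chord}, whose endpoints are inner points of two different edges and whose inner points lie in the interior of the triangle. In particular the inner points of a chord lie in $\operatorname{int}P$ and are not endpoints of $I$, so a chord that contains an inner point of $I$ is contained in $I$. These chords cover $I$ and overlap only in endpoints. Order them upward, and let $S_0,\dots,S_M$ be the corresponding triangles. The endpoints of $I$ are endpoints of the first and last chord and lie on $\partial P$, which gives (a), with $M$ in place of $N$, by Lemma~\ref{lem:local}(c). The common endpoint $z_i$ of the chords of $S_{i-1}$ and $S_i$ is an inner point of an edge of each, hence of a common edge by Lemma~\ref{lem:local}(b), and this edge is interior because $z_i\in\operatorname{int}P$. These $M$ edges are distinct, since no edge is vertical at abscissa $u$ and so each meets the line at most once. Conversely, an interior edge that meets $I$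 does so in one of its inner points $z$, which lies in $\operatorname{int}P$ and so is an inner point of $I$. By Lemma~\ref{lem:local}(a) $z$ is not in the interior of a triangle, so $z$ is one of the $z_i$. Hence $M=N$.
\end{proof}

Crossings are converted to length by projecting to the $x$-axis.

\begin{lemma}\label{lem:projection}
Let $E$ be a set of edges of $T$, let $J$ be an interval of length $L$, and suppose that for every generic $u\in J$ at least $j$ edges of $E$ meet the line $x=u$. Then $\sum_{e\in E}|e|\ge jL$.
\end{lemma}

\begin{proof}
Let $J_e$ be the projection of $e$ to the $x$-axis. It is an interval of length at most $|e|$, and $e$ meets the line $x=u$ exactly when $u\in J_e$. Hence $\sum_{e\in E}|e|\ge\int_J\sum_{e\in E}\mathbf{1}_{J_e}(u)\,du\ge jL$.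
\end{proof}

The two lemmas combine as follows. A light triangulation cannot cross every vertical segment over a long interval twice, so some vertical segment from $bc$ to $cd$ passes through at most two triangles. One of these touches $bc$ along an edge and one touches $cd$ along an edge, high up. This leaves few configurations, and all but one of them contain interior edges that climb from $bc$ to that height.

\begin{lemma}[Corner lemma]\label{lem:corner}
Let $P$ have at least four vertices, among them the consecutive vertices $b=(\beta,0)$, $c=(8,0)$, $d=(d_1,d_2)$, $a$, where $d_1<\beta<8$, $d_2>0$ and the triangle $bcd$ is contained in $P$. Let $h(u)=d_2\frac{8-u}{8-d_1}$ be the height of the line $cd$ at abscissa $u$. Let $\gamma\in(\beta,8)$ and $A>0$ satisfy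
\begin{equation}\label{eq:budget}
A<2(\gamma-\beta)\qquad\text{and}\qquad A\le h(\gamma).
\end{equation}
If $W(T)\le A$, then there are points $q\in ad$ with $q_y>0$, $q\ne d$, and $s\in bc$ such that $[q,c]$ is an interior edge of $T$ and $qcd$, $qcs$ are the two triangles of $T$ that contain it.
\end{lemma}

\begin{proof}
For $\beta<u<\gamma$ let $I_u=\{u\}\times[0,h(u)]$. Its endpoints are inner points of the sides $bc$ and $cd$, because $d_1<\beta<u<8$, and its inner points lie in the interior of the triangle $bcd$, hence in $\operatorname{int}P$. Let $N(u)$ be the number of interior edges that meet $I_u$. If $N(u)\ge2$ for all generic $u\in(\beta,\gamma)$, then $W(T)\ge2(\gamma-\beta)>A$ by Lemma~\ref{lem:projection}. So we can fix a generic $u\in(\beta,\gamma)$ with $N=N(u)\le1$.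

Let $S_0$ and $S_N$ be the bottom and top triangles given by Lemma~\ref{lem:vertical}. Then $S_0$ has an edge $\sigma\subset bc$, and $S_N$ has an edge $f\subset cd$ with $(u,h(u))$ as an inner point. Let $f^-$ and $f^+$ be the lower and upper endpoints of $f$. Since $h$ is decreasing,
\begin{equation}\label{eq:high}
f^+_y>h(u)>h(\gamma)\ge A .
\end{equation}
In particular $f^+\ne c$. We claim:
\begin{equation}\label{eq:noedge}
\text{no edge of $T$ joins $f^+$ to a point of $bc\setminus\{c\}$.}
\end{equation}
A side through a point of $bc\setminus\{c\}$ is $bc$ or the other side at $b$; a side through $f^+\in cd\setminus\{c\}$ is $cd$ or $da$. These two lists have no side in common, because $P$ has at least four vertices and so $a\ne b$. An edge as in \eqref{eq:noedge} would therefore be interior, of length at least $f^+_y>A\ge W(T)$, which is absurd.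

\emph{The case $N=0$ does not occur.} Here $\sigma$ and $f$ are two edges of the triangle $S_0$. They share a vertex, which lies in $bc\cap cd=\{c\}$. The third edge joins $f^+$ to the other endpoint of $\sigma$, a point of $bc\setminus\{c\}$. This contradicts \eqref{eq:noedge}.

\emph{The case $N=1$.} The triangles $S_0$ and $S_1$ share an interior edge $e$. Let $w$ be the vertex of $S_1$ opposite to $f$; it does not lie on the line $cd$. Since $e\ne f$, we have $e=[w,f^-]$ or $e=[w,f^+]$. The edge $[w,f^+]$ of $S_1$ and \eqref{eq:noedge} show that $w\notin bc\setminus\{c\}$, and $w\ne c$, so $w\notin bc$. On the other hand $e$ and $\sigma$ are two edges of $S_0$, so $e$ has an endpoint $z\in bc$. As $z\ne w$, we get $z\in\{f^-,f^+\}\cap bc\subset\{c\}$, so $z=c=f^-$ and $e=[w,c]$. The vertices of $S_0$ are the endpoints of $\sigma$ and a third point, which must be $w$ because $w\notin bc$. Thus $S_0=wcs$ with $s\in bc$, and $S_1=wcf^+$.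

It remains to locate $w$ and $f^+$. If $[w,f^+]$ were interior, then
\[
W(T)\ge|cw|+|wf^+|\ge|cf^+|\ge f^+_y>A .
\]
So $[w,f^+]$ is contained in a side. This side is not $cd$, since it contains $w$, and it contains $f^+\in cd\setminus\{c\}$. Hence $f^+=d$ and the side is $ad$. Put $q=w$. Then $q\in ad$, $q\ne d$, $S_1=qcd$ and $S_0=qcs$, and these are the two triangles that contain $e=[q,c]$ by Lemma~\ref{lem:weight}(b). Finally, $e$ meets $I_u$ in an inner point of $I_u$, which has positive height. Since $c_y=0$, this forces $q_y>0$.
\end{proof}

The strict inequality $q_y>0$ is the point of the lemma: it excludes exactly the flat limit $q=o$ of Section~\ref{sec:one}.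

\begin{remark}
Neither inequality in \eqref{eq:budget} can be dropped. Take $a,b,c$ as in Theorem~\ref{thm:quad}. If $d=(0,8)$, $\gamma=6$, $A=9$, only the second inequality fails; the diagonal $[b,d]$ gives $W=\sqrt{65}<9$, and $c$ is on no interior edge. If $d=(0,40)$, $\gamma=2$, $A=18$, only the first inequality fails; split the triangle $qcd$ of $T_\eta$ by an edge $[q',c]$ with $q'=(0,2\eta)$. For small $\eta$ the interior weight is close to $17$, the only triangle with vertices $c,d$ is $q'cd$, and the third vertex $q$ of its neighbor $q'cq$ is not on $bc$.
\end{remark}

\section{The exact infimum for the quadrilateral}\label{sec:quad}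

\begin{proof}[Proof of Theorem~\ref{thm:quad}]
General position was checked in Section~\ref{sec:one}. By Lemma~\ref{lem:weight}(a) and \eqref{eq:Weta} it suffices to show that $W(T)>9$ for every Steiner triangulation $T$ of $P$. Suppose that $W(T)\le9$.

Apply Lemma~\ref{lem:corner} with $\beta=1$, $d=(0,40)$, $\gamma=6$, $A=9$. The triangle $bcd$ lies in $\{x\ge0,\ 0\le y\le40-5x\}$, which is contained in $P$ by \eqref{eq:P}, and \eqref{eq:budget} holds because $2(\gamma-\beta)=10$ and $h(6)=40-30=10$. We obtain $q=(0,q_y)$ with $q_y>0$ and $s\in bc$ such that $qcd$ and $qcs$ are the two triangles that contain the interior edge $e=[q,c]$. This edge alone has length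
\[
|e|=\sqrt{64+q_y^2}>8 .
\]

The remaining unit comes from the strip $0<x<1$, where $P$ reaches below the line $y=0$. Let $u\in(0,1)$ be generic. By \eqref{eq:P} the segment $I=\{u\}\times[u-1,40-5u]$ satisfies the hypotheses of Lemma~\ref{lem:vertical}. It is the whole intersection of $P$ with the line $x=u$, and $q_x=0<u<8=c_x$, so $e$ meets $I$ and $N\ge1$. Let $e'$ be the interior edge shared by $S_0$ and $S_1$; it meets the line $x=u$. The triangle $S_0$ contains the point $(u,u-1)$, which has negative height, whereas $qcd$ and $qcs$ lie in the half-plane $y\ge0$ because their vertices do. So $S_0$ is neither of the two triangles that contain $e$, and therefore $e'\ne e$.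

Thus for every generic $u\in(0,1)$ an interior edge other than $e$ meets the line $x=u$. By Lemma~\ref{lem:projection} the interior edges other than $e$ have total length at least $1$, and $W(T)>8+1=9$, a contradiction.
\end{proof}

\begin{remark}
The triangulations $T_\eta$ have a single Steiner point. So for each $k\ge1$ the infimum of the weight over Steiner triangulations of $P$ with at most $k$ Steiner points is again $\operatorname{per}(P)+9$, and it is not attained.
\end{remark}

\section{Fans and sliding a boundary point}\label{sec:fans}

The proof above matches an upper bound with a lower bound exactly. For polygons with more vertices below the line $bc$ we avoid the computation of the infimum. It is enough to show that a light triangulation can always be made lighter, and the corner lemma provides a vertex to move: the point $q$, toward the line $bc$. This section shows that a Steiner point on a side can be moved along the side. The same object, a fan of triangles, will supply the upper bound.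

Let $w_0,\dots,w_r$, $r\ge2$, be points such that $w_0\ne w_r$ and $w_1,\dots,w_{r-1}$ lie strictly on one side of the line $w_0w_r$. For an inner point $p$ of $[w_0,w_r]$ let $\theta_i(p)=\angle w_0pw_i\in[0,\pi]$, so that $\theta_0=0$, $\theta_r=\pi$ and the other angles lie in $(0,\pi)$. We call $p$ a \emph{center} for $w_0,\dots,w_r$ if
\[
\theta_0(p)<\theta_1(p)<\dots<\theta_r(p).
\]
The angles are continuous in $p$, so every point of $[w_0,w_r]$ close enough to a center is a center.

\begin{lemma}\label{lem:fan}
Let $p$ be a center for $w_0,\dots,w_r$, let $\Gamma$ be the polygonal path $w_0w_1\cdots w_r$, and let $\Delta_i=pw_{i-1}w_i$ for $1\le i\le r$. Then $\Gamma\cup[w_r,w_0]$ is a simple closed curve, and $\Delta_1,\dots,\Delta_r$ form a Steiner triangulation of the polygon $F$ with consecutive vertices $w_0,\dots,w_r$. Its only Steiner point is $p$, and its interior edges are $[p,w_1],\dots,[p,w_{r-1}]$. Moreover $\Delta_i\cap\Gamma=[w_{i-1},w_i]$.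
\end{lemma}

\begin{proof}
Use polar coordinates $(\rho,\theta)$ about $p$ in which $w_i$ has angle $\theta_i=\theta_i(p)$, and let $\Sigma_i$ be the closed sector $\theta_{i-1}\le\theta\le\theta_i$ with apex $p$. Its opening lies in $(0,\pi)$ because $r\ge2$, so $\Delta_i$ is a nondegenerate triangle in $\Sigma_i$, and $[w_{i-1},w_i]$ meets each ray of $\Sigma_i$ in exactly one point, different from $p$. Consecutive sectors $\Sigma_i,\Sigma_{i+1}$ meet in the ray through $w_i$, and other pairs meet in $p$ only. Hence $\Delta_i\cap\Delta_{i+1}=[p,w_i]$ and $\Delta_i\cap\Delta_j=\{p\}$ for $j>i+1$. Also $\Gamma$ is the graph $\rho=\rho(\theta)$, $0\le\theta\le\pi$, of a continuous positive function, and $\Gamma\cap\Sigma_i=[w_{i-1},w_i]$, which gives the last assertion. The graph $\Gamma$ meets the line $w_0w_r$ only in $w_0$ and $w_r$, so $J=\Gamma\cup[w_r,w_0]$ is a simple closed curve.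

The union of the triangles is $G=\{0\le\theta\le\pi,\ 0\le\rho\le\rho(\theta)\}$. Its interior is given by the strict inequalities and its boundary is $J$. The set $\operatorname{int}G=G\setminus J$ is nonempty, bounded, and both open and closed in the complement of $J$, so it is the bounded component of that complement, and $G=F$. For $0<i<r$ the inner points of $[p,w_i]$ lie in $\operatorname{int}F$, and all other edges lie in sides of $F$.
\end{proof}

The polygon $F$ depends on $w_0,\dots,w_r$ and not on the center. This is what makes sliding possible.

\begin{lemma}\label{lem:slide}
Let $T$ be a Steiner triangulation of a simple polygon $P$, and let $q$ be a Steiner point of $T$ on a side $\sigma$ with endpoints $y,y'$. Then there are vertices $w_0,\dots,w_r$ of $T$, with $w_0\in[q,y]$ and $w_r\in[q,y']$, such that $q$ is a center for $w_0,\dots,w_r$ and the triangles of $T$ that contain $q$ are $qw_{i-1}w_i$, $1\le i\le r$. If $q'$ is any center for $w_0,\dots,w_r$, then replacing these triangles by $q'w_{i-1}w_i$, $1\le i\le r$, gives a Steiner triangulation $T'$ of $P$ with as many Steiner points as $T$, and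
\begin{equation}\label{eq:slide}
W(T')-W(T)=\sum_{i=1}^{r-1}\bigl(|q'w_i|-|qw_i|\bigr).
\end{equation}
\end{lemma}

\begin{proof}
The point $q$ is an inner point of $\sigma$. A small disc about $q$ meets $P$ in a half disc, misses the triangles that do not contain $q$, and meets each triangle that contains $q$ in a circular sector of opening less than $\pi$, because $q$ is a vertex of such a triangle by Lemma~\ref{lem:local}(a). The sectors cover the half disc and have disjoint interiors, so, measuring angles from the direction of $y$, they are bounded by radii at angles $0=\theta_0<\theta_1<\dots<\theta_r=\pi$ with $r\ge2$. Each such radius lies on an edge at $q$, and two edges at $q$ in the same direction coincide by Lemma~\ref{lem:local}(b). Let $[q,w_i]$ be the edge in direction $\theta_i$. The edges $[q,w_0]$ and $[q,w_r]$ start along $\sigma$, so they lie in $\sigma$ by Lemma~\ref{lem:local}(c). This proves the first assertion.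

Let $\Delta_i=qw_{i-1}w_i$ and $\Delta_i'=q'w_{i-1}w_i$. By Lemma~\ref{lem:fan} both families have the same union $F$, so $T'$ covers $P$, and the $\Delta'_i$ intersect one another as required. Let $S\in T$ be a triangle that does not contain $q$. Each $S\cap\Delta_j$ is empty, or a common vertex or edge not containing $q$; so it is empty, $\{w_{j-1}\}$, $\{w_j\}$ or $[w_{j-1},w_j]$, and $S\cap F\subset\Gamma$. By the last assertion of Lemma~\ref{lem:fan}, applied to both centers,
\[
S\cap\Delta_i'=S\cap\Gamma\cap\Delta'_i=S\cap[w_{i-1},w_i]=S\cap\Gamma\cap\Delta_i=S\cap\Delta_i ,
\]
and this set is empty or a common vertex or edge of $S$ and $\Delta_i'$. The vertices of $T'$ are those of $T$ with $q$ replaced by $q'$. Either $q'=q$, or $q'$ is an inner point of $[q,w_0]$ or $[q,w_r]$ and so not a vertex of $T$. Hence $T'$ is a Steiner triangulation with the same number of Steiner points. The edges of $T$ not at $q$ are the edges of $T'$ not at $q'$. The edges from $q$ or $q'$ to $w_0,w_r$ lie in $\sigma$, and those to $w_1,\dots,w_{r-1}$ have their inner points in $\operatorname{int}F\subset\operatorname{int}P$. This gives \eqref{eq:slide}.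
\end{proof}

\section{An open set of $n$-gons}\label{sec:open}

Let $n\ge4$ and $m=n-3\ge1$. We keep the tall corner $b,c,d$ and replace the vertex $a$ by a chain $v_1,\dots,v_m$ of vertices near $o$, all visible from $o$ (Figure~\ref{fig:ngon}). Write $\det(v,w)=v_xw_y-v_yw_x$; this equals $|v|\,|w|\sin\varphi$, where $\varphi$ is the counterclockwise angle from $v$ to $w$.

An $n$-tuple of points $(d,v_1,\dots,v_m,b,c)$ is \emph{normalized} if $c=(8,0)$, $b=(\beta,0)$, $d=(d_1,d_2)$, the origin $o$ is an inner point of $[d,v_1]$, and
\begin{enumerate}
\item[(C1)] $0<\beta<6$ and $d_1<0<d_2$;
\item[(C2)] $\det(v_i,v_j)>0$ for $1\le i<j\le m+1$, where $v_{m+1}=b$;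
\item[(C3)] $A:=8+\beta+\sum_{i=2}^m|v_i|$ satisfies $A<2(6-\beta)$ and $A<\dfrac{2d_2}{8-d_1}$.
\end{enumerate}
An $n$-tuple is \emph{admissible} if an orientation-preserving similarity maps it to a normalized one. Condition (C2) makes a fan from a point near $o$ available, $A$ is the limit of the interior weights of these fans, (C3) is \eqref{eq:budget} for $\gamma=6$ with strict inequalities, and $d_1<0$ will make sliding toward $o$ profitable.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\coordinate (d) at (-0.9,4.5); \coordinate (v1) at (0.3,-1.5); \coordinate (v2) at (1.1,-1.6);
\coordinate (v3) at (1.8,-1); \coordinate (b) at (2,0); \coordinate (c) at (8,0); \coordinate (q) at (-0.2,1);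
\fill[gray!25] (q)--(b)--(c)--cycle;
\draw[thick] (d)--(v1)--(v2)--(v3)--(b)--(c)--cycle;
\draw (q)--(v2) (q)--(v3) (q)--(b) (q)--(c);
\draw[dashed] (0,0)--(b);
\foreach \p in {d,v1,v2,v3,b,c,q} \fill (\p) circle (1.6pt);
\node[left] at (d) {$d$}; \node[below left] at (v1) {$v_1$}; \node[below] at (v2) {$v_2$};
\node[right] at (v3) {$v_3$}; \node[below right] at (b) {$b$}; \node[right] at (c) {$c$};
\node[left] at (q) {$q$}; \node[left] at (0,0) {$o$};
\end{tikzpicture}
\caption{A hexagon $dv_1v_2v_3bc$ of the type used for Theorem~\ref{thm:open} (not to scale: $d$ is much higher and $v_2,v_3$ are much closer to $o$), triangulated by a fan from a Steiner point $q$ on the side $dv_1$. The line $bc$ meets this side at $o$, and the angle at $o$ between the directions to $c$ and to $d$ is obtuse.}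
\label{fig:ngon}
\end{figure}

\begin{proposition}\label{prop:nomin}
The points of an admissible $n$-tuple are the consecutive vertices of a simple polygon $P$. The interior weight $W$ has no minimizer among all Steiner triangulations of $P$, and for each $k\ge1$ it has no minimizer among those with at most $k$ Steiner points.
\end{proposition}

\begin{proof}
A similarity multiplies all weights by one factor, so we may assume that the tuple is normalized.

\emph{Step 1: fans near $o$.} We apply Lemma~\ref{lem:fan} to the sequence $v_1,v_2,\dots,v_m,b,c,d$, which starts and ends on the line $dv_1$ through $o$. By (C2), $\det(v_1,v_j)>0$ for $2\le j\le m+1$, and $\det(v_1,c)=\frac8\beta\det(v_1,b)>0$. So $v_2,\dots,v_m,b,c$ lie strictly to the left of the line directed from $d$ to $v_1$. For an inner point $p$ of $[d,v_1]$ and such a point $z$, the angle $\theta_p(z)=\angle v_1pz\in(0,\pi)$ is the counterclockwise angle from the direction of $v_1$, and $\theta_p(z)<\theta_p(z')$ exactly when $\det(z-p,z'-p)>0$. For $p=o$, (C2) gives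
\[
0<\theta_o(v_2)<\dots<\theta_o(v_m)<\theta_o(b)=\theta_o(c)<\pi .
\]
Because of the equality, $o$ is not a center. Let $q$ be an inner point of $[o,d]$ close to $o$. The strict inequalities persist, and the equality becomes strict in the right direction, since $q_y>0$ and
\[
\det(b-q,c-q)=(\beta-q_x)(-q_y)-(-q_y)(8-q_x)=(8-\beta)\,q_y>0 .
\]
So $q$ is a center. By Lemma~\ref{lem:fan} the points $v_1,\dots,v_m,b,c,d$ are the consecutive vertices of a simple polygon $P$, and the fan from $q$ is a Steiner triangulation of $P$ with one Steiner point and interior weight
\[
\sum_{i=2}^m|qv_i|+|qb|+|qc|\ \longrightarrow\ A\qquad(q\to o).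
\]
Hence a minimizer $T$ of $W$, in any of the classes considered, satisfies $W(T)\le A$. Suppose that $T$ is such a minimizer.

\emph{Step 2: the triangle $qcd$.} We apply Lemma~\ref{lem:corner} with $a=v_1$ and $\gamma=6$. The inequalities \eqref{eq:budget} follow from (C3), since $h(6)=\frac{2d_2}{8-d_1}$. To see that $bcd\subset P$, take a fan from a center $p\in[o,d]$ as in Step~1. Its triangles $pbc$ and $pcd$ together with $obp$ make up the triangle $ocd$, and $pbc\cup pcd$ is the part of $ocd$ in the closed half-plane bounded by the line $pb$ that does not contain $o$. So $pbc\cup pcd$ is a convex subset of $P$ containing $b,c,d$. The lemma yields a triangle $qcd$ of $T$ with $q\in dv_1$, $q_y>0$, $q\ne d$. The points of the side $dv_1$ with positive height form $[o,d]\setminus\{o\}$, so $q=td$ with $0<t<1$, and $q$ is a Steiner point.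

\emph{Step 3: sliding $q$ toward $o$.} Let $w_0,\dots,w_r$ be given by Lemma~\ref{lem:slide}, with $w_0\in[q,v_1]$ and $w_r\in[q,d]$, and let $\theta_i=\theta_i(q)$. The triangle $qcd$ is one of the triangles $qw_{i-1}w_i$ and has the edge $[q,d]$ in direction $\pi$, so $w_r=d$ and $w_{r-1}=c$. All edges $[q,w_i]$ with $0<i<r$ therefore satisfy $0<\theta_i\le\theta_{r-1}=\angle oqc$. This angle is acute, because $q_x=td_1<0$ gives
\begin{equation}\label{eq:acute}
\langle o-q,\ c-q\rangle=|q|^2-8q_x>0 .
\end{equation}
Let $\nu=-q/|q|$ be the unit vector from $q$ toward $o$ and let $q_\tau=q+\tau\nu$. For small $\tau>0$ the point $q_\tau$ is a center for $w_0,\dots,w_r$; let $T_\tau$ be the triangulation given by Lemma~\ref{lem:slide}. By \eqref{eq:slide},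
\[
\frac{d}{d\tau}W(T_\tau)\Big|_{\tau=0}=\sum_{i=1}^{r-1}\frac{\langle\nu,\ q-w_i\rangle}{|qw_i|}=-\sum_{i=1}^{r-1}\cos\theta_i<0 ,
\]
where the sum is nonempty because $r\ge2$, and each cosine is positive. So $W(T_\tau)<W(T)$ for small $\tau>0$, while $T_\tau$ has as many Steiner points as $T$. This contradicts the minimality of $T$.
\end{proof}

\begin{remark}
The sign of $d_1$ enters through \eqref{eq:acute}, which also holds for $d_1=0$, the case of Theorem~\ref{thm:quad}; the strict inequality in (C1) is chosen because it is an open condition. For $d_1>0$ the mechanism disappears. For $m=1$ the fan from $q=td$ has interior weight $|td-b|+|td-c|$, whose derivative at $t=0$ is $-2d_1<0$, so the fans become lighter as $q$ moves away from $o$.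
\end{remark}

\begin{lemma}\label{lem:admissible}
The admissible $n$-tuples form a nonempty open subset of $\mathbb{R}^{2n}$.
\end{lemma}

\begin{proof}
\emph{Nonempty.} Take $d=(-1,50)$, $c=(8,0)$, $b=(1,0)$ and $v_i=\lambda(i,-50)$ for $1\le i\le m$, with $\lambda>0$. Then $v_1=-\lambda d$, so $o$ is an inner point of $[d,v_1]$, and (C1) holds. For $i<j\le m$ we have $\det(v_i,v_j)=50\lambda^2(j-i)>0$, and $\det(v_i,b)=50\lambda>0$, so (C2) holds. Finally $A\le9+\lambda m(m+50)$, $2(6-\beta)=10$ and $\frac{2d_2}{8-d_1}=\frac{100}9>10$, so (C3) holds when $\lambda m(m+50)<1$.

\emph{Open.} In an admissible tuple the lines $bc$ and $dv_1$ are well defined and not parallel, and their intersection point $\xi$ is an inner point of $[d,v_1]$ different from $c$. For nearby tuples the lines remain nonparallel and $\xi$ depends continuously on the tuple, by Cramer's rule, so these properties persist. In complex notation the similarity $z\mapsto8(z-\xi)/(c-\xi)$ sends $\xi$ to $o$, $c$ to $(8,0)$, and $b$ to a point of the $x$-axis, because $\xi,b,c$ are collinear. For an admissible tuple it is the normalizing similarity, and it depends continuously on the tuple. Conditions (C1)--(C3) are strict inequalities between continuous functions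 of the image points, so they persist as well.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
The case $n=3$ was settled at the end of Section~\ref{sec:edges}. Let $n\ge4$. The tuples $(p_1,\dots,p_n)$ with three collinear points form the union of the zero sets of the nonzero polynomials $\det(p_j-p_i,p_l-p_i)$, $i<j<l$. Each zero set is closed with empty interior, so the tuples with no three collinear points form an open dense set. Let $U$ be its intersection with the set of admissible tuples. By Lemma~\ref{lem:admissible}, $U$ is open and nonempty. By Proposition~\ref{prop:nomin} every tuple in $U$ is the vertex sequence of a simple polygon in general position on which $W$, and hence by Lemma~\ref{lem:weight}(a) the weight, has no minimizer, either among all Steiner triangulations or among those with at most $k\ge1$ Steiner points.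
\end{proof}

\begin{thebibliography}{9}

\bibitem{opttri}
\emph{Optimal triangulation of polygons},
\texttt{http://www.math.sunysb.edu/\~{}bishop/papers/opttri2.pdf}.

\end{thebibliography}
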